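# Two colours and the numbers $p^iq^jr^k$

## 1. The theorem, and what two colours can do

**Theorem 1.** Let $p,q,r\ge 2$ be pairwise coprime integers, let $A=\{p^iq^jr^k:i,j,k\ge 0\}$, and let $F\subset A$ be finite (possibly empty). If $A\setminus F=A_1\sqcup A_2$, then every sufficiently large integer lies in $\Sigma(A_1)\cup\Sigma(A_2)$. In particular (take $F=\emptyset$) the sequence $\{p^iq^jr^k\}$ is 2-Ramsey complete.

The words in this statement mean the following.

**Definition.** For a set $B$ of positive integers, $\Sigma(B)$ is the set of sums of finitely many distinct elements of $B$ (the empty sum $0$ included). The set $B$ is *complete* if $\Sigma(B)$ contains every sufficiently large integer. It is *$r$-Ramsey complete* if, whenever $B$ is partitioned into $B_1,\dots,B_r$, every sufficiently large integer lies in $\bigcup_i\Sigma(B_i)$.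

For example, the powers of $2$ are complete by binary expansion. They are not 2-Ramsey complete: split them into $\{1\}$ and $\{2,4,8,\dots\}$, and no odd number above $1$ is reached. In the definition, a sum must use one colour only, but different integers may use different colours, and "sufficiently large" may depend on the partition.

The question answered by Theorem 1 is posed in the slides "Ramsey Complete Sequences" (http://wwwusers.di.uniroma1.it/%7Ecarlucci/RaTLoCC18/program/slides_conlon.pdf). There it is recorded that for coprime $p,q\ge2$ the sequence $\{p^iq^j\}$ is complete but not 2-Ramsey complete, and that $\{p^iq^jr^k\}$ is complete but not 3-Ramsey complete. So in Theorem 1 two colours is best possible. Let us see by hand what colourings can do.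

*Three colours fail.* At most one generator is $2$, so rename them to have $r\ge3$. Colour $1$: the multiples of $p$. Colour $2$: the multiples of $q$ that are not multiples of $p$. Colour $3$: the powers of $r$. Sums in colours 1 and 2 are multiples of $p$ or of $q$. The sums of distinct powers of $r$ that are at most $x$ number at most $2^{m+1}$, where $r^m\le x<r^{m+1}$, and $2^{m+1}\le 2x^{\log 2/\log r}=o(x)$. The integers up to $x$ coprime to $pq$ have positive density. So infinitely many integers are missed.

*Colouring by divisibility, two colours.* Let colour 1 be the multiples of $p$. Then $\Sigma(A_1)$ contains only multiples of $p$, but colour 2 is $\{q^jr^k\}$, which is complete. The third generator pays for the second colour.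

*Colouring by scale.* Put $y_{-1}=0$, $y_0=2$, $y_{m+1}=y_m^3$, and colour $a\in A$ by the parity of the $m$ with $y_{m-1}<a\le y_m$. Let $n=y_m^2+1<y_{m+1}$. The elements $\le n$ whose colour is the parity of $m$ are all $\le y_m$, so their total is at most $y_m(y_m+1)/2\le y_m^2<n$, and $n$ is not a sum in that colour. Both parities occur, so *neither* class is complete. Hence a proof cannot settle on one colour in advance. It must be able to pass from one colour to the other as the scale grows.

**Conventions.** The exponents in $p^iq^jr^k$ are uniquely determined. An element whose exponent of $p$ is $0$ is coprime to $p$; all others are multiples of $p$ (similarly for $q,r$). We write $\|x\|$ for the distance to the nearest integer and $e(x)=e^{2\pi ix}$. The letters $c,C,C_1,c_2,\dots$ are positive constants depending only on the generators ($c,C$ may change from line to line), and "large" means larger than such a constant unless another dependence is indicated. For a 2-colouring and a colour $\chi$, $W_\chi(T)$ is the sum of all elements $\le T$ of colour $\chi$.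

## 2. Birch's theorem, residues, and lengthening a progression

We use two theorems without proof.

**Fact 2 (Birch's theorem).** If $a,b\ge2$ are coprime, then $\{a^ib^j:i,j\ge0\}$ is complete.

**Fact 3 (Bernstein's inequality).** If $f(y)=\int_{-\tau}^{\tau}g(t)e(-ty)\,dt$ with $g\in L^1[-\tau,\tau]$, then $\sup_{\mathbb R}|f'|\le2\pi\tau\sup_{\mathbb R}|f|$.

**Lemma 4.** (a) If $a,b\ge2$ are coprime, $\{a^ib^j\}$ minus a finite set is complete.

(b) Let $A=\{p^iq^jr^k\}$ as in Theorem 1, and suppose $A_\chi\subset A$ contains infinitely many non-multiples of $p$, of $q$ and of $r$. Then for each $M\in A$ there is a finite $\Phi\subset A_\chi$, no element of which is divisible by $M$, whose subset sums cover all residues mod $M$ ($\Phi=\emptyset$ if $M=1$).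

*Proof.* (a) Let $h\ge1$ be such that every removed $a^ib^j$ has $i,j<h$. What remains contains the disjoint sets $a^h\{a^ib^j:i,j\ge0\}$ and $\{b^k:k\ge h\}$. Choose $a^h$ exponents $k\ge h$ with $b^k\equiv1\pmod{a^h}$. Given a large $n$, some subset of these powers $b^k$ has sum $y\equiv n\pmod{a^h}$, because we may take any number of them from $0$ to $a^h$. Here $y$ is bounded, so $(n-y)/a^h$ is a large integer and lies in $\Sigma(\{a^ib^j\})$ by Fact 2. So $n$ is represented.

(b) Let $M>1$. If $p\mid M$, infinitely many non-multiples of $p$ in $A_\chi$ lie in one class $v_p$ mod $M$. They are coprime to $p$ and $p\mid M$, so $\gcd(v_p,p)=1$. Take $M-1$ of them; their subset sums cover $0,v_p,\dots,(M-1)v_p$, the subgroup of $\mathbb Z/M$ generated by $v_p$. Do the same for $q$ and $r$ if they divide $M$, always choosing new elements. The subset sums of all chosen elements cover the subgroup generated by the $v$'s. A prime dividing $M$ divides exactly one of $p,q,r$; that one divides $M$, and the prime does not divide the corresponding $v$. So $M$ and the $v$'s have no common prime factor, and the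 subgroup is all of $\mathbb Z/M$. Finally, an element chosen for $p$ is a non-multiple of $p$ while $p\mid M$, so it is not divisible by $M$; the same holds for $q,r$. $\square$

**Lemma 5 (lengthening).** Suppose all integers $s\equiv s_0\pmod G$ in a real interval $[y,z]$ lie in $\Sigma(\mathcal D)$. Let $a\notin\mathcal D$ with $G\mid a$ and $0<a\le z-y$. Then all $s\equiv s_0\pmod G$ in $[y,z+a]$ lie in $\Sigma(\mathcal D\cup\{a\})$.

*Proof.* If $s\in(z,z+a]$, then $s-a\in(z-a,z]\subset[y,z]$ and $s-a\equiv s_0$. $\square$

## 3. Two propositions that imply the theorem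

The natural plan is greedy. Find, in one colour, a progression with some modulus $G$; then feed in the unused multiples of $G$ of that colour in increasing order, using Lemma 5. If this never stops, we own a whole residue class from some point on, and Lemma 4(b) supplies the residues. But it can stop: the next element may be longer than the current progression. The colouring by scale stops every such attempt, in either colour.

What saves us is what stopping tells us. If it stops at length $H$ (in units of $G$), then the elements fed in so far, which are all the available ones up to $H$, have total at most $H$. So this colour is *light* at scale $H$, and the other colour has nearly everything up to $H$. We pass to the other colour there. The following two propositions make this precise. In both, $p_1,p_2,p_3\ge2$ are arbitrary pairwise coprime integers and $A=\{p_1^{i_1}p_2^{i_2}p_3^{i_3}\}$.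

**Proposition 6 (a first progression).** Let $H_0\ge1$ be an integer. For every 2-colouring of $A$ there are a colour $\chi$, some $G\in A$, a finite set $\mathcal D$ of elements of colour $\chi$, all divisible by $G$, and an integer $s_0$ such that $\Sigma(\mathcal D)\supset\{s_0+Gt:t=0,1,\dots,H_0\}$.

**Proposition 7 (a light colour).** There is $T_0$ (depending only on the $p_l$) such that for every 2-colouring of $A$: if $T_1\ge T_0$ and $W_d(T_1)\le2T_1$ for some colour $d$, then there is a finite or infinite sequence $T_1<T_2<\cdots$ with $T_{m+1}\ge2T_m$, and colours $\chi_m$, such that every integer in $[T_m/4,T_{m+1}]$ is a sum of distinct elements of colour $\chi_m$. If the sequence is finite with last term $T_m$, every integer $\ge T_m/4$ is a sum of distinct elements of colour $\chi_m$.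

*Proof of Theorem 1 from Propositions 6 and 7.* Let $A\setminus F=A_1\sqcup A_2$.

**Case I: some colour has only finitely many non-multiples of $p$ (or of $q$, or of $r$).** Then the other colour contains all but finitely many elements of $\{q^jr^k\}$ (respectively $\{p^ir^k\}$, $\{p^iq^j\}$), and it is complete by Lemma 4(a).

**Case II: both colours contain infinitely many non-multiples of each of $p,q,r$.** We must keep the elements used for the first progression apart from those used to lengthen it. So we work in $A'=\{p^{2i}q^{2j}r^{2k}\}$, the set of the propositions for the generators $p^2,q^2,r^2$, and lengthen with elements whose exponent of $q$ is odd. Let $T_0$ be the constant of Proposition 7 for these generators, and $H_0=\max(1,\lceil qT_0\rceil)$. Choose $N=(pqr)^{2h_0}\in A'$ so large that no multiple of $N$ in $A$ lies in $F$ ($N=1$ if $F=\emptyset$).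

*Step 1: the first progression.* Colour $a'\in A'$ by the colour of $Na'$ and apply Proposition 6 to $A'$. Multiplying its output by $N$, we get a colour $\chi$, an element $G\in A'$ with $N\mid G$, and a finite $\mathcal D\subset A_\chi\cap A'$, all of whose elements are divisible by $G$, with $\Sigma(\mathcal D)\supset\{s_0+Gt:0\le t\le H_0\}$ for some $s_0$.

*Step 2: lengthening.* Use the elements $Gqa'$, $a'\in A'$, of colour $\chi$. They are not in $\mathcal D$, since their exponent of $q$ is odd. By Lemma 5, if all $s_0+Gt$ with $0\le t\le H$ are available and $qa'\le H$, adding $Gqa'$ makes all $s_0+Gt$ with $0\le t\le H+qa'$ available. Add these elements in increasing order as long as possible, starting with $H=H_0$.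

*Step 3: the process never stops.* Then all $s\equiv s_0\pmod G$ with $s\ge s_0$ are sums of distinct multiples of $G$ in $A_\chi$. Take $\Phi\subset A_\chi$ from Lemma 4(b) with $M=G$. Its elements are not multiples of $G$, so they were not used. For large $n$ choose a subset sum $\varphi$ of $\Phi$ with $\varphi\equiv n-s_0\pmod G$; then $n-\varphi\ge s_0$ is one of the sums just described. So every large integer lies in $\Sigma(A_\chi)$.

*Step 4: the process stops at some $H\ge H_0$* (the next element is too large, or there is none). All $a'$ with $Gqa'\in A_\chi$ and $qa'\le H$ have been used, so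
$$\sum\{qa':a'\in A',\ Gqa'\in A_\chi,\ qa'\le H\}\le H-H_0\le H.$$
Let $M=Gq\in A$ and now colour $a'\in A'$ by the colour of $Ma'$ (as $N\mid M$, $Ma'\notin F$). With $T_1=H/q\ge T_0$ the displayed bound says $W_\chi(T_1)\le T_1$ for this colouring. Proposition 7 gives $T_1<T_2<\cdots$ and colours $\chi_m$ such that every integer in $[T_m/4,T_{m+1}]$ is a sum of distinct $a'\in A'$ with $Ma'\in A_{\chi_m}$. By Lemma 4(b) choose finite sets $\Phi_1\subset A_1$, $\Phi_2\subset A_2$ of non-multiples of $M$ whose subset sums cover all residues mod $M$, and let $\Phi^*$ bound the total of each.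

For an integer $n$ with $MT_m/4+\Phi^*\le n\le MT_{m+1}$ choose a subset sum $\varphi\equiv n\pmod M$ of $\Phi_{\chi_m}$. Then $(n-\varphi)/M$ is an integer in $[T_m/4,T_{m+1}]$, so $n-\varphi$ is a sum of distinct multiples of $M$ in $A_{\chi_m}$, and $n\in\Sigma(A_{\chi_m})$. If $(T_m)$ is finite with last term $T_m$, the same argument shows that all $n\ge MT_m/4+\Phi^*$ lie in $\Sigma(A_{\chi_m})$. If it is infinite, $T_m\to\infty$, and $MT_{m+1}/4+\Phi^*\le MT_{m+1}$ for all large $m$. So consecutive ranges overlap and cover all large integers. $\square$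

From here on $p_1,p_2,p_3$ and $A$ are as in Propositions 6 and 7. Put $P=\max p_l$, so $P\ge5$, and
$$\delta=\frac1{8P^2},\qquad\omega=\log\frac1{2\delta}=\log(4P^2),\qquad\eta=\delta/P.$$

## 4. From a small Fourier integral to a progression of subset sums

To find progressions in $\Sigma(B)$, take a random subset of $B$, let $S$ be its sum, and show $\mathbb P(S=s)>0$ for all $s$ in a progression. The next lemma says that it is enough to bound the characteristic function away from the fractions with denominator $G$. We need not evaluate it near these fractions.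

**Lemma 8.** Let $W\ge0$ be an integer, $S$ a random variable with integer values in $[0,W]$, $\widehat S(\alpha)=\mathbb E\,e(\alpha S)$, $G\ge1$ an integer, $0<2\tau<1/G$, and $\mathfrak m$ the set of $\alpha\in\mathbb R/\mathbb Z$ at distance $\ge\tau$ from $\frac1G\mathbb Z$. If $\int_{\mathfrak m}|\widehat S|\le\frac1{100(W+1)}$, there are an integer $s_0$ and a real $y_*$ such that $\mathbb P(S=s)\ge\frac{0.4}{W+1}$ for every integer $s\equiv s_0\pmod G$ with $|s-y_*|\le\frac1{4\pi\tau}$.

*Proof.* By pigeonhole choose $s_0$ with $\mathbb P(S=s_0)\ge1/(W+1)$, and put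
$$\Psi(y)=\sum_{u=0}^{G-1}e(-us_0/G)\int_{-\tau}^{\tau}\widehat S(u/G+t)\,e(-ty)\,dt .$$
The arcs of radius $\tau$ around the points $u/G$ are disjoint. We have $\mathbb P(S=s)=\int_0^1\widehat S(\alpha)e(-s\alpha)\,d\alpha$. If $s\equiv s_0\pmod G$, then $e(-s(u/G+t))=e(-us_0/G)e(-st)$, so the arcs contribute exactly $\Psi(s)$ to this integral. Hence $|\mathbb P(S=s)-\Psi(s)|\le\int_{\mathfrak m}|\widehat S|\le\frac1{100(W+1)}$ for such $s$. In particular $|\Psi(s_0)|\ge0.99/(W+1)>0$.

The function $\Psi$ is continuous and tends to $0$ at $\pm\infty$ (Riemann–Lebesgue), so $B=\max_{\mathbb R}|\Psi|$ is attained, say at $y_*$, and $B\ge0.99/(W+1)$. Fact 3 applies to $\Psi$, with $g(t)=\sum_ue(-us_0/G)\widehat S(u/G+t)$. It gives $|\Psi(y)|\ge B-2\pi\tau B|y-y_*|\ge B/2$ for $|y-y_*|\le1/(4\pi\tau)$. So for $s\equiv s_0$ in this range, $\mathbb P(S=s)\ge\frac{0.495-0.01}{W+1}$. $\square$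

If each $b$ is taken independently with probability $\theta$, then $\widehat S(\alpha)=\prod_b(1-\theta+\theta e(b\alpha))$. For $0\le\theta\le\frac12$ we have $|1-\theta+\theta e(x)|^2=1-4\theta(1-\theta)\sin^2\pi x\le1-8\theta\|x\|^2$, using $1-\theta\ge\frac12$ and $|\sin\pi x|\ge2\|x\|$. Hence
$$|1-\theta+\theta e(x)|\le\exp(-4\theta\|x\|^2).\tag{1}$$
So we must show that many $b$ have $\|b\alpha\|$ bounded below. The next section describes which $b$ do.

## 5. Fractions near $\alpha$ and the triangles they cut out

Let $X\ge1$ and $\mathcal V_X=A\cap(X/P,X]$, a *shell*. For real $\alpha$ let $\mathcal F=\mathcal F_{X,\alpha}$ be the set of rationals $f=v/D_f$ in lowest terms with $|\alpha-f|<\delta/X$ and $D_f$ dividing some element of $A\cap[1,X]$.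

For $f\in\mathcal F$ let $e_l(f)$ be the least $e$ such that $p_l^e$ is divisible by the part of $D_f$ composed of primes dividing $p_l$. (For generators $4,9,25$ and $D_f=6$ the triple $(e_1,e_2,e_3)$ is $(1,1,0)$.) Then $D_f\mid\prod p_l^{i_l}$ if and only if $i_l\ge e_l(f)$ for all $l$. Put $s_f=\log X-\sum_le_l(f)\log p_l$. Then $s_f\ge0$, since $\prod p_l^{e_l(f)}$ divides an element of $A\cap[1,X]$.

**Definition.** An element $b\in\mathcal V_X$ is *good (via $f$)* if $D_f\mid b$ for some $f\in\mathcal F$, and *bad* otherwise. $U_\alpha=U_\alpha(X)$ is the set of bad elements of $\mathcal V_X$.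

**Lemma 9.** (a) For distinct $f,g\in\mathcal F$: $\ \prod_lp_l^{\max(e_l(f),e_l(g))}>e^{\omega}X$.

(b) A good $b$ is good via exactly one $f$.

(c) If $b$ is bad, then $\|b\alpha\|\ge\eta$.

(d) If $b$ is good via $f$, then $b\alpha\equiv b(\alpha-f)$ mod $1$ and $|b(\alpha-f)|<\delta$.

*Proof.* (a) $1/\mathrm{lcm}(D_f,D_g)\le|f-g|<2\delta/X$, so the lcm exceeds $X/(2\delta)=e^\omega X$, and the lcm divides the product. (b) If $D_f\mid b$ and $D_g\mid b$ with $f\ne g$, the product in (a) divides $b\le X$, a contradiction. (c) If $|b\alpha-u|<\eta$ for an integer $u$, then $|\alpha-u/b|<\delta/(Pb)<\delta/X$ as $b>X/P$. The denominator of $u/b$ divides $b\in A\cap[1,X]$, so $u/b\in\mathcal F$ and $b$ is good. (d) $bf$ is an integer, and $|b(\alpha-f)|<b\delta/X\le\delta$. $\square$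

**Charts.** Name the three generators $u,v,w$ in any order. The chart consists of the points $(i,k)\in\mathbb Z_{\ge0}^2$ with $u^iv^k\le X$. The point $(i,k)$ stands for $b(i,k)=u^iv^kw^{j}$ with $j=j(i,k)$ maximal subject to $b(i,k)\le X$. So $b(i,k)\in(X/w,X]\cap A\subset\mathcal V_X$, and $b$ is injective. We call $(i,k)$ good or bad according to $b(i,k)$. The points with given $k$ form row $k$; their columns $i$ form an interval starting at $0$.

For example, take $(u,v,w)=(2,3,5)$ and $X=60$. With row $0$ at the bottom, the chart reads
$$\begin{array}{c|cccccc}k=3&27&54\\k=2&45&18&36\\k=1&15&30&60&24&48\\k=0&25&50&20&40&16&32\end{array}$$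
and these are the $16$ elements of $\mathcal V_{60}=A\cap(12,60]$. Here $\delta=1/200$. For $\alpha=\frac12$, a fraction $f\ne\frac12$ with denominator $D\le60$ has $|\alpha-f|\ge1/(2D)\ge\frac1{120}>\delta/X$, so $\mathcal F=\{\frac12\}$ and the bad points are column $0$. For $\alpha=\frac1{30}$, similarly $\mathcal F=\{\frac1{30}\}$, as other fractions are at distance at least $\frac1{1800}$. Only $30$ and $60$ are good. Note that the points $50,20$ directly below them are bad; this will be the germ of Section 8.

Put $\kappa=\log v/\log u$ and $\nu=\omega/\log u$. As $\omega=\log(4P^2)$, we have $\nu\ge2$ and $\nu\ge\kappa$. For $f\in\mathcal F$ let $x_f,z_f,y_f$ be the numbers $e_l(f)$ belonging to $u,v,w$ respectively, and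
$$E_f(k)=\frac{\log X-y_f\log w-k\log v}{\log u}=E_f(0)-\kappa k.\tag{2}$$
Since $j(i,k)\ge y_f$ if and only if $i\le E_f(k)$, the chart points good via $f$ form the discrete triangle
$$T_f=\{(i,k):k\ge z_f,\ x_f\le i\le E_f(k)\},\qquad E_f(z_f)-x_f=\frac{s_f}{\log u}\ge0.\tag{3}$$
It has a vertical side in column $x_f$, a floor in row $z_f$, and its rows get longer as one goes down towards the floor. In the example with $\alpha=\frac1{30}$: $E_f(k)=\log_2(12/3^k)$, $E_f(1)=2$, $E_f(2)<1$, and $T_f=\{(1,1),(2,1)\}$.

**Lemma 10.** Let $f\ne g$ in $\mathcal F$.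

(a) If $k_0\ge\max(z_f,z_g)$, then
$$\max(x_f,x_g)>\min(E_f(k_0),E_g(k_0))+\nu.\tag{4}$$

(b) If $T_f$ and $T_g$ both meet row $k$ and $x_f\le x_g$, then $x_g>E_f(k)+\nu$. So the traces of the triangles on a row are disjoint intervals, and between consecutive ones there is at least one bad point.

(c) Two good chart points that are adjacent (horizontally or vertically) are good via the same fraction.

*Proof.* (a) Take logarithms in Lemma 9(a) and bound $\max(z_f,z_g)$ by $k_0$: $\max(x_f,x_g)\log u>\omega+\log X-k_0\log v-\max(y_f,y_g)\log w$. Divide by $\log u$.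

(b) Use (4) with $k_0=k$; the left side is $x_g$. The minimum cannot be $E_g(k)$, because $E_g(k)\ge x_g$. So it is $E_f(k)$. Since $\nu\ge2$, the column $\lfloor E_f(k)\rfloor+1$ is strictly between the two traces; for consecutive traces it is covered by no triangle, and it is in the chart.

(c) Horizontally this is (b). Vertically, suppose $(i,k)\in T_f$ and $(i,k+1)\in T_g$ with $f\ne g$. All exponents of $u$ involved are at most $i$, those of $v$ at most $k+1$, and those of $w$ at most $j(i,k)$, as $j(i,k+1)\le j(i,k)$. So the product in Lemma 9(a) is at most $v\,b(i,k)\le PX\le e^\omega X$, a contradiction. $\square$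

## 6. Crosses, and the proof of Proposition 6

For the whole of this section and the next, fix a chart with $w=P$, the largest generator; so $u,v<P$. At scale $X$ put $L=\log X$, $K=L/\log v$, $I=L/\log u$. For integers $0\le k^*\le K/2$ and $0\le i^*\le I/2$ the *cross* at $(i^*,k^*)$ is the union of row $k^*$ and column $i^*$. It contains $(i^*,k^*)$, because $u^{i^*}v^{k^*}\le X$.

**Lemma 11.** The gcd of the numbers $b$ on a cross is $1$.

*Proof.* The number $b(0,k^*)$ is coprime to $u$, and $b(i^*,0)$ is coprime to $v$. At the last point $(i,k^*)$ of row $k^*$ we have $P^j\le X/(u^iv^{k^*})<u<P$, so $j=0$ and this $b$ is coprime to $w=P$. The gcd divides an element of $A$ and is coprime to all three generators. $\square$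

**Lemma 12.** Let $0<\varepsilon_0<\frac12$. For $x\ge x_0(\varepsilon_0)$ and $\|\alpha\|\ge\varepsilon_0$: $\ \#\{a\in A,\ a\le x:\|a\alpha\|\ge\eta\}\ge c_5(\log x)^2$.

*Proof.* Let $\sqrt x\le Y\le x$, with $x$ so large that $1/\sqrt x<\varepsilon_0$. Work in $\mathcal V_Y$, with $K=\log Y/\log v$ and $I=\log Y/\log u$. Suppose some row $k^*\le K/2$ and some column $i^*\le I/2$ had no bad point. By Lemma 10(c) all points of the cross would be good via one $f$, and $D_f$ would divide their gcd, which is $1$. So $f$ would be an integer and $\|\alpha\|<\delta/Y<\varepsilon_0$, a contradiction. So all rows $k\le K/2$ or all columns $i\le I/2$ contain a bad point. There are at least $K/2$ such rows and at least $I/2$ such columns, so $|U_\alpha(Y)|\ge\log Y/(2\log P)\ge\log x/(4\log P)$. Sum over the disjoint shells $(Y/P,Y]$ with $Y=xP^{-s}\ge\sqrt x$, $s=0,1,2,\dots$; there are at least $\log x/(2\log P)$ of them. By Lemma 9(c) every bad $b$ has $\|b\alpha\|\ge\eta$. $\square$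

*Proof of Proposition 6.* Lemma 12 is about all of $A$, but one colour might avoid exactly the useful elements. We first dispose of the colourings in which colour 2 swallows a whole dilated block.

**Step 1: a dichotomy.** For $m=1,2,3$ let $B_m$ be the set of elements $\le y_0$ of $A$ whose exponent of $p_m$ is $0$. By Fact 2 we can choose $y_0$ so that each $\Sigma(B_m)$ contains $H_0+1$ consecutive integers. If for some $G\in A$ and some $m$ all of $G\cdot B_m$ has colour 2, then $\mathcal D=G\cdot B_m$ and $\chi=2$ do what is required. Assume from now on that every $G\cdot B_m$ contains an element of colour 1. Let $\eta'=\min(\eta,1/(4y_0))$ and $S_\alpha(x)=\{a\in A:a\le x,\ \|a\alpha\|\ge\eta'\}$.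

**Step 2: if $\|G\alpha\|\ge\eta'$, then for some $m$, $\|bG\alpha\|\ge\eta'$ for all $b\in B_m$.** This will carry largeness to an element of colour 1. Suppose not, and let $\gamma=G\alpha$. Then there are $b_m\in B_m$ and integers $k_m$ ($m=1,2,3$) with $|\gamma-k_m/b_m|<\eta'/b_m$. So
$$\left|\frac{k_m}{b_m}-\frac{k_{m'}}{b_{m'}}\right|<\frac{\eta'(b_m+b_{m'})}{b_mb_{m'}},\qquad\eta'(b_m+b_{m'})\le2y_0\eta'\le\tfrac12,$$
and the three fractions coincide. The denominator of the common value divides $\gcd(b_1,b_2,b_3)$, which is $1$ because $b_m$ is coprime to $p_m$. So the common value is an integer and $\|\gamma\|<\eta'$, a contradiction.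

**Step 3: colour 1 has many useful elements.** For each $G\in S_\alpha(x/y_0)$, Step 2 gives an $m$ with $G\cdot B_m\subset S_\alpha(x)$, and by Step 1 some element of $G\cdot B_m$ has colour 1. Each element $a$ arises in this way from at most $M_0=\sum_m|B_m|$ values $G=a/b$. Put $\varepsilon_0=\frac1{4\pi(H_0+2)}$. Since $\eta'\le\eta$, Lemma 12 gives, for $\|\alpha\|\ge\varepsilon_0$ and $x$ large (depending also on the fixed $H_0,y_0$), at least $c_5(\log(x/y_0))^2/M_0$ elements of colour 1 in $S_\alpha(x)$.

**Step 4: Fourier.** Let $S$ be the sum of a uniformly random subset of the colour-1 elements $\le x$, and $W$ their total; $W\le x^2$. By (1) with $\theta=\frac12$, for $\|\alpha\|\ge\varepsilon_0$,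
$$|\widehat S(\alpha)|\le\exp\bigl(-2\eta'^2c_5(\log(x/y_0))^2/M_0\bigr)\le\frac1{100(W+1)}$$
for large $x$, because $(\log x)^2$ beats $\log(x^2)$. Lemma 8 with modulus $1$ and $\tau=\varepsilon_0$ shows that all integers in an interval of length $2(H_0+2)$ are subset sums. Take $\chi=1$, $G=1$, and $\mathcal D$ the set of colour-1 elements $\le x$. $\square$

## 7. How rare it is to have few bad points, and why a linear bound is too weak

We turn to Proposition 7. Let $d$ be the light colour, $W_d(T)\le2T$, and $d'$ the other. The natural move is to run the Fourier argument with $A_{d'}\cap\mathcal V_X$ for a single shell. Two quantities matter: how small $|U_\alpha|$ can be, and how often it is small. Crosses answer the second question.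

**Lemma 13.** For large $X$, with $L=\log X$, and all $N\ge0$: $\ \bigl|\{\alpha\in[0,1):|U_\alpha|\le N\}\bigr|\le X^{-1}\exp\bigl(C_4(1+N/L)\log L\bigr)$.

*Proof.* All sets of $\alpha\in[0,1)$ below are finite unions of intervals (possibly degenerate): only finitely many rationals can belong to $\mathcal F_{X,\alpha}$ for some $\alpha\in[0,1)$, so $\mathcal F_{X,\alpha}$ is piecewise constant in $\alpha$, and so are the option indices defined below.

**Step 1: find a cross with few bad points.** There are at least $K/2$ rows $k\le K/2$ and at least $I/2$ columns $i\le I/2$. If $|U_\alpha|\le N$, some row $k^*\le K/2$ has at most $2N/K$ bad points and some column $i^*\le I/2$ has at most $2N/I$. So some cross has at most $t=\lfloor CN/L\rfloor$ bad points. Choose the first such cross in a fixed order, and let $b_*=b(i^*,k^*)$.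

**Step 2: see how $b\alpha$ mod $1$ propagates along the cross.** Between adjacent points, $j$ changes by at most $1$: raising $i$ or $k$ by one multiplies by $u$ or $v$, less than $P$, and lowering a positive $j$ by one makes up for it. So adjacent $b,b'$ on the cross have $b'/b=m/m'$ with integers $1\le m,m'\le P$, and $m'b'\alpha\equiv m\,b\alpha$ mod $1$. Given $b\alpha$ mod $1$ there are at most $P$ possibilities for $b'\alpha$ mod $1$, namely $(m\xi+\mu)/m'$, where $\xi\in[0,1)$ represents $b\alpha$ and the *option index* $\mu$ lies in $\{0,\dots,m'-1\}$. If $b$ and $b'$ are both good, there is no choice. By Lemma 10(c) they are good via the same $f$. By Lemma 9(d), $b\alpha$ mod $1$ has the representative $\beta=b(\alpha-f)\in(-\delta,\delta)$, unique since $\delta<\frac12$, and $b'\alpha\equiv b'(\alpha-f)=(b'/b)\beta$ mod $1$.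

**Step 3: count types.** The cross is a tree, consisting of paths leaving $b_*$. The *type* of $\alpha$ consists of $(i^*,k^*)$, the set of bad points on the cross, and, for each of the at most $4t$ edges touching a bad point, the option index when moving outward from $b_*$. Since the cross has $O(L)$ points, there are at most $(CL)^2(CL)^tP^{4t}$ types.

**Step 4: each type has measure at most $P/X$.** Given the type, $b_*\alpha$ mod $1$ determines $b\alpha$ mod $1$ for all $b$ on the cross. Since the gcd of these $b$ is $1$ (Lemma 11), an integer combination of them equals $1$, and $\alpha$ mod $1$ is determined. So on the set $E$ of $\alpha\in[0,1)$ of a given type, $\alpha\mapsto b_*\alpha$ mod $1$ is injective. This map stretches each interval $[m/b_*,(m+1)/b_*)$ by the factor $b_*$ onto $[0,1)$, so $b_*|E|\le1$ and $|E|\le1/b_*<P/X$. Multiplying by the number of types gives at most $X^{-1}\exp(C(1+t)\log L)$, which has the stated form. $\square$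

**What the Fourier argument needs.** Take $X=T/M$ and let each $b\in A_{d'}\cap\mathcal V_X$ be chosen with probability $\theta$. Three demands arise.

1. *Deletions.* From $W_d(T)\le2T$ we only know that $A_d$ has at most $2T/y$ elements in $(y,T]$, hence at most $2PM$ in $\mathcal V_X$. They could all be bad points, so we want $2PM\le\frac12|U_\alpha|$.
2. *Decay against measure.* By (1) and Lemma 9(c), $|\widehat S(\alpha)|\le\exp(-2\theta\eta^2|U_\alpha|)$, while Lemma 13 allows $\alpha$'s with $|U_\alpha|\approx N$ to have measure up to $X^{-1}\exp(C_4(1+N/L)\log L)$. So we want $\theta$ to be large compared with $(\log L)/L$.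
3. *Location.* The progression we find sits near typical values of $S$, and the mean of $S$ can be of order $\theta L^2X$, since $|\mathcal V_X|$ has order $L^2$. To land below $T$ we want $M$ at least of order $\theta L^2$.

Demands 2 and 3 push $M$ above order $L\log L$, and then demand 1 asks for more than order $L\log L$ bad points. (The unbiased choice $\theta=\frac12$ is worse: it asks for $M$ of order $L^2$, and $2PM$ is then of the order of the whole shell.) The cross argument in Lemma 12 gives only order $L$ bad points. *This is where the straightforward approach stops*, and near fixed fractions it stops for a real reason.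

For generators $2,3,5$ and $\alpha=\frac12$ we have $\mathcal F=\{\frac12\}$, as $1/(2X)>\delta/X$. The bad elements are the odd ones, one for each $3^j\le X$, that is, $\lfloor L/\log3\rfloor+1$ of them. Their total is at most $(L/\log3+1)X$, which is below $2T$ when $M\ge L$ and $L$ is large. So the light colour may consist of them, and then all subset sums of $A_{d'}\cap\mathcal V_X$ are even.

The way out has two parts. We accept that the progression has a modulus $G=(p_1p_2p_3)^h$ with $h\approx\sqrt L$, and remove small arcs around all of $\frac1G\mathbb Z$; the residues mod $G$ will be restored later with larger elements, among which the light colour has less room. And away from $\frac1G\mathbb Z$ we show that there are at least of order $L(\log L)^2$ bad points. That is the purpose of the next two sections.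

## 8. The rows below the floor of a triangle

If $\alpha$ is not near $\frac1G\mathbb Z$, every triangle $T_f$ has, in a suitable chart, its floor at height $z_f>h$. We show that the rows below a floor contain many bad points. The row immediately below is entirely bad. Going $\tau$ rows down, other triangles may appear. Those that persist to $2\tau$ rows down double their width on the way, so they fill only about half of the row. The others have floors of their own, and we can use induction below these. Each range $6^n\le\tau<6^{n+1}$ contributes, and the number of ranges is of order $\log\ell$. So every pass gains a factor $\log\ell$.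

For an integer $\ell\ge1$ let $t(\ell)=\max(1,\lfloor\ell/\kappa\rfloor)$.

**Lemma 14.** For $s=0,1,2$ there is $A_s>0$ such that in every chart (for any $X,\alpha$): if $f\in\mathcal F$, $J=[i_1,i_2]\subset[x_f,E_f(z_f)]$ is an integer interval with $|J|=\ell\ge1$ integers, and $t(\ell)\le z_f$, then the block $\{(i,z_f-\tau):i\in J,\ 1\le\tau\le t(\ell)\}$ contains at least $A_s\,\ell(\log\ell)^s$ bad points. (For $s=0$ the factor $(\log\ell)^0$ means $1$.)

*Proof.* Put $k=z_f$. The block lies in the chart, as $i_2\le E_f(k)$ gives $u^{i_2}v^k\le X$.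

**Step 1: which triangles can enter the block.** Consider a row $k-\tau\ge0$ with $\tau\ge1$, and let $T_g$ contain a point of this row with column in $J$. Then $z_g\le k-\tau<z_f$, so $g\ne f$. Both $x_f\le i_1$ and $x_g\le i_2$ are at most $E_f(k)$. So in (4) with $k_0=k$ the minimum cannot be $E_f(k)$, and $\max(x_f,x_g)>E_g(k)+\nu$. There are two kinds.

* *Inner* $g$: $x_g\ge i_1$, so $x_g\in J$ and $\max(x_f,x_g)=x_g$. Then $E_g(k)<x_g-\nu$, so $\Delta_g(\tau):=E_g(k-\tau)-x_g=E_g(k)+\kappa\tau-x_g$ satisfies $0\le\Delta_g(\tau)<\kappa\tau-\nu$. The trace of $T_g$ on row $k-\tau$ has $n_g(\tau)=\lfloor\Delta_g(\tau)\rfloor+1\le\kappa\tau$ points.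
* *Left* $g$: $x_g<i_1$. Then $E_g(k)<i_1-\nu$, so $E_g(k-\tau)<i_1+\kappa\tau-\nu$. All left $g$ together cover at most $\max(0,\kappa\tau-\nu+1)\le\kappa\tau$ columns of $J$.

**Step 2: the case $s=0$.** Take $\tau=1\le t(\ell)\le k$. Since $\nu\ge\kappa$, there is no inner $g$ (it would have $0\le\Delta_g<0$), and left ones have $E_g(k-1)<i_1$ and cover no column of $J$. So all $\ell$ points of row $k-1$ over $J$ are bad, and $A_0=1$ works.

From now on $s\in\{0,1\}$; we assume the statement for $s$ and prove it for $s+1$.

**Step 3: persisting triangles fill about half a row at most.** Let $2\tau\le k$. Call an inner $g$ on row $k-\tau$ *persisting* if $z_g\le k-2\tau$. For such $g$ put $\Delta_g(2\tau)=E_g(k-2\tau)-x_g=\Delta_g(\tau)+\kappa\tau$. By Step 1, $\kappa\tau>\Delta_g(\tau)+\nu$, so $\Delta_g(2\tau)>2\Delta_g(\tau)+\nu$. Let $n_g(2\tau)=\lfloor\Delta_g(2\tau)\rfloor+1$ be the number of points of its trace on row $k-2\tau$. Since $\nu\ge2$, $n_g(2\tau)\ge2n_g(\tau)$. On row $k-2\tau$ the traces of the persisting $g$ are disjoint intervals starting in $J$. All but the rightmost lie in $J$.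 The rightmost has at most $\Delta_g(2\tau)+1\le2\kappa\tau$ points, because $\Delta_g(2\tau)=E_g(k)+2\kappa\tau-x_g<2\kappa\tau-\nu$. So $\sum n_g(2\tau)\le\ell+2\kappa\tau$, and the persisting $g$ cover at most $\frac12\sum n_g(2\tau)\le\ell/2+\kappa\tau$ points of row $k-\tau$.

For $g$ meeting row $k-\tau$ over $J$, let $J_g$ be the set of columns of $J$ covered by $T_g$ on this row, and let $\mathrm{bad}(\tau)$ be the number of bad points of row $k-\tau$ over $J$. The $\ell$ points of the row over $J$ are bad, or covered by left $g$ (at most $\kappa\tau$), by persisting $g$, or by inner $g$ that do not persist. Hence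
$$\mathrm{bad}(\tau)+\sum_{g\ \text{inner, not persisting}}|J_g|\ \ge\ \ell/2-2\kappa\tau.\tag{5}$$

**Step 4: induction applies below the triangles that do not persist.** Let $g$ be inner and not persisting, so $k-2\tau<z_g\le k-\tau$. Then $J_g\subset[x_g,E_g(k-\tau)]\subset[x_g,E_g(z_g)]$, as $E_g$ is decreasing. As $|J_g|\le\kappa\tau$, we have $t(|J_g|)\le\tau$. If $3\tau\le t(\ell)\le k$, then $z_g\ge k-2\tau+1>\tau\ge t(|J_g|)$. So the induction hypothesis applies to $(g,J_g)$. Since $\tau\le k-z_g\le2\tau-1$, its block lies in rows $k-\tau'$ with $\tau<\tau'<3\tau$. For fixed $\tau$ these blocks have disjoint column sets $J_g\subset J$.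

**Step 5: the contribution of one range.** Let $n\ge1$ with $6^n\max(1,\kappa)\le\ell/32$, and $\sigma=6^{n/2}$; so $1\le\sigma\le\ell/32$. For integers $6^n\le\tau<2\cdot6^n$ we have $2\kappa\tau\le\ell/8$. Also $3\tau<6^{n+1}\le\ell/\kappa$, so $3\tau\le\lfloor\ell/\kappa\rfloor\le t(\ell)\le k$. So Steps 3 and 4 apply and the right side of (5) is at least $3\ell/8$. By Lemma 10(b) the number of $g$ meeting row $k-\tau$ over $J$ is at most $\mathrm{bad}(\tau)+1$. So the $J_g$ with $|J_g|<\sigma$ total at most $\sigma(\mathrm{bad}(\tau)+1)$, whence
$$(1+\sigma)\,\mathrm{bad}(\tau)+\sum_{\substack{g\ \text{inner, not persisting}\\|J_g|\ge\sigma}}|J_g|\ \ge\ \tfrac38\ell-\sigma\ \ge\ \ell/4.$$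
Thus either $\mathrm{bad}(\tau)\ge\ell/(8(1+\sigma))\ge\ell/(16\sigma)$, or the sum is at least $\ell/8$. If the first holds for all $6^n$ values $\tau$, we get at least $6^n\ell/(16\cdot6^{n/2})=\ell6^{n/2}/16\ge\ell n^s/16$ bad points. If the second holds for some $\tau$, the blocks of these $g$ give at least $\frac\ell8A_s(\log\sigma)^s\ge\frac{A_s}{16}\ell n^s$ bad points, as $\log\sigma=\frac n2\log6\ge\frac n2$ and $s\le1$. In both cases the rows $k-\tau'$ with $6^n\le\tau'<6^{n+1}$, $\tau'\le t(\ell)$, contain at least $A_s'\,\ell n^s$ bad points over $J$, where $A_s'=\min(1,A_s)/16$.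

**Step 6: sum over the ranges.** The ranges of $\tau'$ are disjoint for different $n$. The largest admissible $n$, call it $n_{\max}$, satisfies $n_{\max}\ge c\log\ell$ and $n_{\max}\ge1$ for $\ell\ge\ell^*$, with a constant $\ell^*\ge3$. Since $\sum_{n\le n_{\max}}n^s\ge\frac12n_{\max}^{s+1}$, we get at least $c\,\ell(\log\ell)^{s+1}$ bad points. For $\ell<\ell^*$ the case $s=0$ gives $\ell\ge\ell(\log\ell)^{s+1}/(\log\ell^*)^{s+1}$. Taking the minimum of the constants over the six charts finishes the proof. $\square$

## 9. At least $cL(\log L)^2$ bad points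

**Lemma 15.** Let $L=\log X$, $h=\lceil\sqrt L\rceil$, $G=(p_1p_2p_3)^h$. There is $c_2>0$ such that if $X$ is large and $\alpha$ is not within distance $<\delta/X$ of $\frac1G\mathbb Z$, then $|U_\alpha|\ge c_2L(\log L)^2$.

*Proof.* No $f\in\mathcal F$ has $D_f\mid G$, since such an $f$ lies in $\frac1G\mathbb Z$ and $|\alpha-f|<\delta/X$. So every $f\in\mathcal F$ has $\max_le_l(f)>h$.

**Case 1: some $s_f\ge L/40$.** Here one long floor suffices. Choose a chart in which $v$ is a generator with $e_l(f)>h$, so that $z_f>h$. The interval $[x_f,E_f(z_f)]$ has integer left end and, by (3), length $s_f/\log u\ge L/(40\log P)$. Let $\ell_0=\lfloor\kappa h\rfloor$, which is $\ge1$ for large $X$; then $t(\ell_0)\le h<z_f$. For large $X$ the number $L/(40\log P)$ exceeds $\ell_0$, so the interval contains at least $L/(80\,\ell_0\log P)$ disjoint integer intervals with $\ell_0$ integers each. Lemma 14 with $s=2$ applies to each of them. The blocks have disjoint columns, and in total they contain at least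
$$\frac{L}{80\,\ell_0\log P}\cdot A_2\,\ell_0(\log\ell_0)^2\ge c\,L(\log L)^2$$
bad points, because $\ell_0$ has order $\sqrt L$.

**Case 2: all $s_f<L/40$ (possibly $\mathcal F=\emptyset$).** Now all floors are short, and we use many of them. Take any chart, put $K=L/\log v$, and consider rows $k\in[K/8,K/4]$.

First, floors are high: if $T_f$ meets row $k$, then $x_f\le E_f(k)=E_f(z_f)-\kappa(k-z_f)$, so by (3) $(k-z_f)\log v\le s_f<L/40$, and $z_f\ge K/8-K/40=K/10$. Second, each such row has at least $\frac34L/\log u$ points.

If each of these rows has at least $\sqrt L$ bad points, then $|U_\alpha|\ge(K/8-1)\sqrt L$, which is larger than $L(\log L)^2$ for large $X$. Otherwise take such a row $k$ with fewer than $\sqrt L$ bad points. By Lemma 10(b) it meets at most $\sqrt L+1$ sets $T_f$, with traces $J_f$. Those with $|J_f|\le L^{1/4}$ total at most $(\sqrt L+1)L^{1/4}$. So for large $X$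
$$\sum_{|J_f|>L^{1/4}}|J_f|\ \ge\ \frac{3L}{4\log u}-\sqrt L-(\sqrt L+1)L^{1/4}\ \ge\ \frac L{2\log P}.$$
Moreover $J_f\subset[x_f,E_f(k)]\subset[x_f,E_f(z_f)]$ and $|J_f|\le s_f/\log u+1$, so $t(|J_f|)\le\max(1,K/40+1/\kappa)\le K/10\le z_f$ for large $X$. Lemma 14 with $s=2$ applies to each of these $J_f$. The blocks have disjoint columns, and we get at least $A_2\frac{L}{2\log P}\bigl(\frac14\log L\bigr)^2$ bad points. $\square$

## 10. Proof of Proposition 7: the heavy colour takes over

It suffices to show the following. *If $T\ge T_0$, $W_d(T)\le2T$ and $d'$ is the other colour, then either all integers $\ge T/4$ are sums of distinct elements of colour $d'$, or there is $T'\ge2T$ such that all integers in $[T/4,T']$ are such sums, and $W_{d'}(T')\le2T'$.* One then iterates, with $(d',T')$ in place of $(d,T)$.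

Let $A_d,A_{d'}$ be the colour classes, and put
$$\lambda=\log T,\quad X=\frac T{\lambda(\log\lambda)^{3/2}},\quad L=\log X,\quad h=\lceil\sqrt L\rceil,\quad G=(p_1p_2p_3)^h,\quad\theta=\frac{(\log L)^{5/4}}L\le\frac12 .$$
For large $T$, $L\le\lambda\le2L$. Since $W_d(T)\le2T$, the set $A_d$ has at most $2T/y$ elements in $(y,T]$. In the language of Section 7, $M=\lambda(\log\lambda)^{3/2}$, and the exponents $1<\frac54<\frac32<2$ of $\log L$ meet the three demands: decay needs $1<\frac54$, location needs $\frac54<\frac32$, deletions need $\frac32<2$.

**Step 1: a progression mod $G$ of length $4X$, starting early.** We have $|\mathcal V_X|\le C_1L^2$, because for given exponents of the two smaller generators there is exactly one admissible exponent of $P$, or none. Put $N_0=c_2L(\log L)^2$. For large $T$, $|A_d\cap\mathcal V_X|\le2PT/X=2P\lambda(\log\lambda)^{3/2}\le\frac12N_0$.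

Let $S=\sum_{b\in A_{d'}\cap\mathcal V_X}\xi_bb$ with independent $\xi_b\in\{0,1\}$, $\mathbb P(\xi_b=1)=\theta$, and $W=\sum_{b\in A_{d'}\cap\mathcal V_X}b\le C_1L^2X$. Let $\tau=\delta/X$; then $2\tau<1/G$ for large $T$, as $\log G=O(\sqrt L)$. Let $\mathfrak m$ be as in Lemma 8. For $\alpha\in\mathfrak m$, Lemma 15 gives $|U_\alpha|\ge N_0$, so $|U_\alpha\cap A_{d'}|\ge|U_\alpha|-\frac12N_0\ge\frac12|U_\alpha|$. By (1) and Lemma 9(c), $|\widehat S(\alpha)|\le\exp(-4\theta\eta^2|U_\alpha\cap A_{d'}|)\le\exp(-2\theta\eta^2|U_\alpha|)$.

Split $\mathfrak m$ according to $2^nN_0\le|U_\alpha|<2^{n+1}N_0$, $n\ge0$. The $n$-th part has measure at most $X^{-1}\exp(C_4(1+2^{n+1}N_0/L)\log L)$ by Lemma 13, and $1+2^{n+1}N_0/L\le4\cdot2^nN_0/L$. As $\theta=(\log L)^{5/4}/L$,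
$$\int_{\mathfrak m}|\widehat S|\le\frac1X\sum_{n\ge0}\exp\Bigl(\frac{2^nN_0}L\bigl(4C_4\log L-2\eta^2(\log L)^{5/4}\bigr)\Bigr).$$
For large $T$, $4C_4\log L\le\eta^2(\log L)^{5/4}$, so the $n$-th exponent is at most $-2^n\eta^2N_0(\log L)^{5/4}/L=-2^n\eta^2c_2(\log L)^{13/4}$. So for large $T$ the integral is at most $\frac1X\exp(-(\log L)^3)\le\frac1{100(W+1)}$, by the bound on $W$.

Since $1/(4\pi\tau)=X/(4\pi\delta)=2P^2X/\pi\ge2X$, Lemma 8 gives $s_0,y_*$ such that all integers $s\equiv s_0\pmod G$ in $[y_*-2X,y_*+2X]$ lie in $\Sigma(A_{d'}\cap\mathcal V_X)$, each with $\mathbb P(S=s)\ge0.4/(W+1)$. As $G<X$, such $s$ exist, and they are $\ge0$; in particular $y_*+2X\ge0$.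

*Also $y_*<T/8$.* Otherwise there is such an $s\in[y_*,y_*+2X]$, so $\mathbb P(S\ge T/8)\ge0.4/(W+1)>X^{-2}$ for large $T$. On the other hand, as $b\le X$ and $2.718\ldots-1<2$,
$$\mathbb E\,e^{S/X}\le\prod_b\bigl(1+(e^1-1)\theta\bigr)\le\exp(2\theta C_1L^2)=\exp\bigl(2C_1L(\log L)^{5/4}\bigr),$$
where $e^1=2.718\ldots$. Since $T/(8X)=\frac18\lambda(\log\lambda)^{3/2}$, Markov's inequality gives
$$\mathbb P(S\ge T/8)\le\exp\bigl(2C_1L(\log L)^{5/4}-\tfrac18\lambda(\log\lambda)^{3/2}\bigr)<X^{-2}$$
for large $T$, a contradiction.

**Step 2: lengthen the progression to cover $[T/8,2T]$.** We look for multiples of $G$ just below the shell. The elements of $A\cap(X/P^2,X/P]$ divisible by $G$ include $G\,b(i,k)$ for all points $(i,k)$ of the chart with $w=P$ at scale $X/(GP)$; since $\log(X/(GP))\ge L/2$ for large $T$, they number at least $cL^2$. At most $2P^2T/X=2P^2\lambda(\log\lambda)^{3/2}$ of them lie in $A_d$. So at least $\frac c2L^2$ are in $A_{d'}$, with total weight at least $cL^2X/(2P^2)\ge2T$ for large $T$. They are not in $\mathcal V_X$, each is $\le X$, and each is a multiple of $G$. Our interval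 has length $4X$, at least as long as each of them. So Lemma 5 applies repeatedly, and adding all of them makes available every $s\equiv s_0\pmod G$ in
$$[\,y_*-2X,\ y_*+2X+2T\,]\supset[T/8,2T].$$
Let $\mathcal D_1\subset A_{d'}\cap(X/P^2,X]$ be the set of elements used so far, including $A_{d'}\cap\mathcal V_X$.

**Step 3: recover all residues mod $G$.** We build a set $\mathcal D_2$ of colour $d'$, of larger elements but small total, whose subset sums meet every class mod $G$. Fix $l$ and $0\le m<h$; let $l',l''$ be the other indices. Consider the elements $p_l^mp_{l'}^jp_{l''}^k$ with $j,k\ge h$ in $(T\lambda^{-0.9},T\lambda^{-0.6}]$. Let $Z=T\lambda^{-0.6}/(p_l^mp_{l'}^hp_{l''}^h)$; as $h=O(\sqrt\lambda)$, $\log Z\ge\lambda/2$ for large $T$. For each $k'\ge0$ with $p_{l''}^{k'}\le\sqrt Z$ there is $j'\ge0$ with $p_{l'}^{j'}p_{l''}^{k'}\in(Z/P,Z]$. Taking $j=h+j'$, $k=h+k'$ gives at least $c\lambda$ such elements: they lie in $(T\lambda^{-0.6}/P,T\lambda^{-0.6}]$. At most $2\lambda^{0.9}$ of them are in $A_d$. Hence at least $P^2$ are in $A_{d'}$, and by pigeonhole we can choose $p_l-1$ of them with the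 same residue of $p_{l'}^jp_{l''}^k$ mod $p_l$. This residue is a unit mod $p_l$.

For fixed $l$ the chosen elements (all $m<h$) are $\equiv0$ mod $(p_{l'}p_{l''})^h$. Their subset sums attain every residue mod $p_l^h$. To see this, treat $m=0,1,\dots,h-1$ successively. At stage $m$ the remaining target is divisible by $p_l^m$. Each stage-$m$ element is $p_l^m$ times a number in one fixed unit class mod $p_l$, so a suitable number in $\{0,\dots,p_l-1\}$ of stage-$m$ elements, subtracted, makes the target divisible by $p_l^{m+1}$. Elements of later stages are multiples of $p_l^{m+1}$ and do no harm.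

The families for $l=1,2,3$ are disjoint, because in family $l$ only the exponent of $p_l$ is $<h$. By the Chinese remainder theorem the set $\mathcal D_2$ of all chosen elements has subset sums in every class mod $G$. Its total weight is at most $3Ph\,T\lambda^{-0.6}\le T/8$ for large $T$, as $h=O(\lambda^{0.5})$. Since $X<T\lambda^{-0.9}$, $\mathcal D_1\cap\mathcal D_2=\emptyset$.

Let $\mathcal D=\mathcal D_1\cup\mathcal D_2\subset A_{d'}\cap[1,T\lambda^{-0.6}]$. For an integer $n\in[T/4,2T]$ choose a subset sum $\varphi\le T/8$ of $\mathcal D_2$ with $\varphi\equiv n-s_0\pmod G$. Then $n-\varphi\in[T/8,2T]$ and $n-\varphi\equiv s_0\pmod G$, so by Step 2 $n\in\Sigma(\mathcal D)$.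

**Step 4: lengthen the interval, and read off lightness when stuck.** Let $v_0=\lceil T/4\rceil$ and $H=\lfloor2T\rfloor-v_0\ge T$, and let $a_1<a_2<\dots$ be the elements of $A_{d'}\setminus\mathcal D$. By Lemma 5 with $G=1$, if all integers of $[v_0,v_0+H']$ are available and $a\le H'$ is unused, adding $a$ makes all integers of $[v_0,v_0+H'+a]$ available. Starting from $\mathcal D$ and $H$, add $a_1,a_2,\dots$ in order as long as possible, and put $H_m=H+a_1+\dots+a_m$.

If this never stops, all integers $\ge T/4$ are sums of distinct elements of colour $d'$. Otherwise it stops at some $m$ where $a_{m+1}>H_m=:T'$ or $a_{m+1}$ does not exist, and all integers in $[T/4,T']$ are represented.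

*$T'$ is large.* All $a_i\le T\le H$ were added. Among them are all elements of $A_{d'}\cap(T/P,T]$, since elements of $\mathcal D$ are at most $T\lambda^{-0.6}<T/P$. The shell $(T/P,T]$ contains at least $c\lambda^2$ elements of $A$, at most $2P$ of them in $A_d$. So at least $c\lambda^2-2P$ elements above $T/P$ were added, and $T'\ge c'\lambda^2T\ge2T$ for large $T$.

*Colour $d'$ is now light at $T'$.* We have $\sum_{a\in\mathcal D}a\le C\lambda^2X+T/8=C\lambda T/(\log\lambda)^{3/2}+T/8\le T'$ for large $T$. All elements of $A_{d'}\setminus\mathcal D$ up to $T'$ are among $a_1,\dots,a_m$, and $a_1+\dots+a_m\le H_m=T'$. Hence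
$$W_{d'}(T')\le(a_1+\dots+a_m)+\sum_{a\in\mathcal D}a\le2T'.$$
This is the statement to be iterated. Proposition 7 is proved, and with it Theorem 1. $\blacksquare$
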